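\title{Smooth Lipschitz approximation on non-separable Hilbert spaces and manifolds}

\begin{abstract}
We prove that every Lipschitz map from $\ell_2(\Gamma)$, with $\Gamma$ an arbitrary set, into a Banach space can be uniformly approximated by $C^\infty$ maps whose Lipschitz constants are larger by at most an absolute factor. The map is smoothed in finitely many coordinates at each dyadic scale, and the scales are glued with weights that measure the mass of the small coordinates. We deduce $C^1$-fine approximation by $C^\infty$ maps on Riemannian manifolds modeled on arbitrary Hilbert spaces, $C^\infty$ approximation of Lipschitz functions on such manifolds with almost the same Lipschitz constant, and $C^\infty$ approximation of real Lipschitz functions on $\ell_2(\Gamma)$ with no increase of the Lipschitz constant.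
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, Banach spaces are real, smoothness is Fr\'echet smoothness, and $\operatorname{Lip}(f)$ is the smallest Lipschitz constant of a Lipschitz map $f$ on a metric space.

\begin{definition}\label{def:A}
Let $X$ be a Banach space and $k\in\{1,2,\dots\}\cup\{\infty\}$. We say that $X$ has \emph{property $(A^k)$} if there is a constant $C_0\ge1$, depending only on $X$, such that for every Lipschitz function $f:X\to\mathbb R$ and every $\varepsilon>0$ there is a Lipschitz $C^k$ function $g:X\to\mathbb R$ with $|f(x)-g(x)|<\varepsilon$ for all $x\in X$ and $\operatorname{Lip}(g)\le C_0\operatorname{Lip}(f)$.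
\end{definition}

For a differentiable $g$ the Lipschitz constant is the supremum of $\|Dg\|$. Property $(A^k)$ therefore asks for a smoothing whose derivative obeys a bound that does not deteriorate as $\varepsilon\to0$. On $\mathbb R^d$ convolution does this with $C_0=1$: if $\eta\ge0$ is a $C^\infty$ function of integral $1$ supported in the ball of radius $\delta$, then $g(x)=\int f(x-s)\eta(s)\,ds$ is $C^\infty$, it is an average of translates of $f$ and so has $\operatorname{Lip}(g)\le\operatorname{Lip}(f)$, and $|g-f|\le\delta\operatorname{Lip}(f)$. In an infinite-dimensional Hilbert space there is no translation invariant measure that is positive and finite on all balls, because the unit ball contains the infinitely many disjoint balls $B(e_j/2,1/4)$, where $(e_j)$ is an orthonormal sequence. One can convolve only in finitely many directions at a time.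

The same question makes sense on manifolds. A \emph{Riemannian manifold} is here a connected $C^\infty$ manifold $M$ modeled on a real Hilbert space, separable or not, with a $C^\infty$ Riemannian metric. It carries the distance $d(p,q)$, the infimum of the lengths of the piecewise $C^1$ paths from $p$ to $q$, and Lipschitz functions on $M$ refer to $d$. We make the standard assumptions that each inner product $\langle\cdot,\cdot\rangle_p$ induces the topology of $T_pM$ and that $d$ is a metric inducing the topology of $M$. For a bounded linear map $S$ from $T_qM$ to a Banach space, $\|S\|_q$ is its operator norm with respect to the norm $|\cdot|_q$ of $T_qM$. Two results are known.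
\begin{itemize}
\item[(i)] For every Lipschitz function $f$ on a Riemannian manifold $M$, separable or not, and all $\varepsilon,r>0$ there is a Lipschitz $C^1$ function $g:M\to\mathbb R$ with $|f-g|<\varepsilon$ on $M$ and $\operatorname{Lip}(g)\le\operatorname{Lip}(f)+r$.
\item[(ii)] Every separable Hilbert space has property $(A^\infty)$; this was shown by N.~Moulis.
\end{itemize}
In \cite{UCM} it is asked whether $g$ in (i) can be taken $C^\infty$ or, in the equivalent form given there, whether Hilbert spaces have property $(A^\infty)$. By (ii) the open case is the non-separable one: \emph{does $\ell_2(\Gamma)$ have property $(A^\infty)$ when $\Gamma$ is uncountable?}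

Results (i) and (ii) suggest that it does. The visible obstacle is the choice of the directions in which to convolve. In $\ell_2(\mathbb N)$ the spans of $e_1,\dots,e_n$ increase and have dense union. For uncountable $\Gamma$ no sequence of finite sets of coordinates will do, since some $e_\gamma$ is at distance $1$ from all the corresponding subspaces. We sort the coordinates of a point by size instead of by index: every $x\in\ell_2(\Gamma)$ has only finitely many coordinates larger than $2^{-n}$, and this gives a countable hierarchy that moves with the point.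

From now on $\Gamma$ is an arbitrary set, $H=\ell_2(\Gamma)$ with inner product $\langle\cdot,\cdot\rangle$, norm $|\cdot|$ and canonical basis $(e_\gamma)$, and $Y$ is an arbitrary Banach space with norm $\|\cdot\|$.

\begin{theorem}\label{thm:A}
There is an absolute constant $C_0\ge1$ such that for every Lipschitz map $f:H\to Y$ and every $\varepsilon>0$ there is a $C^\infty$ map $g:H\to Y$ with $\|f-g\|<\varepsilon$ on $H$ and $\operatorname{Lip}(g)\le C_0\operatorname{Lip}(f)$. In particular $\ell_2(\Gamma)$ has property $(A^\infty)$.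
\end{theorem}

\begin{theorem}[$C^1$-fine approximation]\label{thm:B}
Let $M$ be a Riemannian manifold, $f:M\to Y$ of class $C^1$, and $\varepsilon:M\to(0,\infty)$ continuous. Then there is a $C^\infty$ map $g:M\to Y$ with $\|f(q)-g(q)\|<\varepsilon(q)$ and $\|Df(q)-Dg(q)\|_q<\varepsilon(q)$ for all $q\in M$.
\end{theorem}

\begin{corollary}\label{cor:C}
Let $M$ be a Riemannian manifold. For every Lipschitz function $f:M\to\mathbb R$ and all $\varepsilon,r>0$ there is a $C^\infty$ function $g:M\to\mathbb R$ with $|f-g|<\varepsilon$ and $\operatorname{Lip}(g)\le\operatorname{Lip}(f)+r$.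
\end{corollary}

\begin{theorem}[sharp constant]\label{thm:D}
For every Lipschitz function $f:H\to\mathbb R$ and every $\varepsilon>0$ there is a $C^\infty$ function $g:H\to\mathbb R$ with $|f-g|<\varepsilon$ and $\operatorname{Lip}(g)\le\operatorname{Lip}(f)$. So $(A^\infty)$ holds with $C_0=1$. No smaller constant is possible: any function at bounded distance from $x\mapsto\langle x,e\rangle$, $|e|=1$, has Lipschitz constant at least $1$.
\end{theorem}

The last assertion is immediate: if $|g-\langle\cdot,e\rangle|\le K$, then $t\operatorname{Lip}(g)\ge g(te)-g(0)\ge t-2K$ for all $t>0$.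

Theorem~\ref{thm:A} is proved in Sections~\ref{sec:scale} and~\ref{sec:glue}. The later sections use its statement and nothing of its proof. Result (i) enters only in Corollary~\ref{cor:C}, and (ii) is not used.

\section{Derivatives, averages and the cost of gluing}\label{sec:tools}

We recall two textbook facts and isolate an identity that governs three of the proofs.

\emph{Mean value inequality.} If $g$ is a differentiable $Y$-valued map on an open subset of $H$ containing a convex set $K$, and $\|Dg\|\le a$ on $K$, then $g$ is $a$-Lipschitz on $K$. Conversely, if $g$ is $a$-Lipschitz near $x$ and differentiable at $x$, then $\|Dg(x)\|\le a$. For real-valued $g$ we write $Dg(x)v=\langle\nabla g(x),v\rangle$.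

\emph{Vector-valued convolution.} Since $Y$ is complete, a continuous compactly supported map $\mathbb R^d\to Y$ has a Riemann integral, and the norm of the integral is at most the integral of the norm. If $u:\mathbb R^d\to Y$ is continuous and $\eta\in C^\infty(\mathbb R^d)$ has compact support, then $z\mapsto\int u(y)\eta(y-z)\,dy$ is $C^\infty$, by differentiation under the integral.

A family of functions is \emph{locally finite} if every point has a neighborhood on which all but finitely many of them vanish identically; $\operatorname{supp}w$ is the closure of $\{w\ne0\}$.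

\begin{lemma}[gluing]\label{lem:glue}
On $H$, or on a manifold $M$, let $(w_i)$ be a locally finite family of $C^\infty$ functions with $w_i\ge0$ and $\sum_iw_i=1$. Let $g_i$ be a $C^\infty$ map into $Y$ defined on an open set containing $\operatorname{supp}w_i$, and let $g=\sum_iw_ig_i$, each term being $0$ off $\operatorname{supp}w_i$. Then $g$ is $C^\infty$, and for every point $x$, tangent vector $v$ at $x$, and $y\in Y$,
\begin{align}
g(x)-y&=\sum_iw_i(x)\,\big(g_i(x)-y\big),\label{eq:glue0}\\
Dg(x)v&=\sum_iw_i(x)\,Dg_i(x)v+\sum_i\big(Dw_i(x)v\big)\big(g_i(x)-y\big),\label{eq:glue1}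
\end{align}
where the sums run over the finitely many $i$ with $x\in\operatorname{supp}w_i$.
\end{lemma}

\begin{proof}
Each $w_ig_i$ is $C^\infty$ on the domain of $g_i$ and zero on the open complement of $\operatorname{supp}w_i$, and locally the sum is finite. Identity \eqref{eq:glue0} is $\sum_iw_i=1$. For \eqref{eq:glue1} use the product rule and subtract $\big(\sum_iDw_i(x)v\big)y=0$.
\end{proof}

We always take $y=f(x)$, where $f$ is the map to be approximated. The first sum in \eqref{eq:glue1} is an average and causes no loss. The second is the \emph{cost of gluing}: steepness of the weights times errors of the pieces. If pieces of any prescribed accuracy can be chosen after the weights, the cost is negligible; this is the situation of Sections~\ref{sec:variable} and~\ref{sec:manifold}, once Theorem~\ref{thm:A} is available. For Theorem~\ref{thm:A} itself the accuracy of a piece is given, and the weights have to be matched to it.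

\section{Smoothing at one scale}\label{sec:scale}

Fix a Lipschitz map $f:H\to Y$, put $L=\operatorname{Lip}(f)$, and let $t_n=2^{-n}$ for $n\ge0$. For $x\in H$ and $t>0$ the set $\{\gamma:|x_\gamma|\ge t\}$ has at most $|x|^2/t^2$ elements.

\subsection*{The maps $F_n$}
We want to discard the coordinates of size below $t_n$ and convolve in the others. Deleting the small coordinates outright is a discontinuous operation, so we shrink every coordinate toward $0$ by
\[
\varphi_n(s)=s-\max\big(-t_n/2,\min(s,t_n/2)\big).
\]
The function $\varphi_n$ is $0$ on $[-t_n/2,t_n/2]$ and has slope $1$ outside. It is $1$-Lipschitz and $|\varphi_n(s)-s|\le t_n/2$. Let $\eta_n\ge0$ be a $C^\infty$ function on $\mathbb R$ with $\int\eta_n=1$ and support in $[-t_n/4,t_n/4]$. For finite $A\subset\Gamma$ put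
\[
F_n^A(x)=\int_{\mathbb R^A}f\Big(\sum_{\gamma\in A}\varphi_n(x_\gamma+s_\gamma)e_\gamma\Big)\prod_{\gamma\in A}\eta_n(s_\gamma)\,ds,
\]
with $F_n^\emptyset(x)=f(0)$, and let $A_n(x)$ be the finite set $\{\gamma:|x_\gamma|>t_n/4\}$.

The support of $\eta_n$ is half as wide as the zero set of $\varphi_n$, and this makes the choice of $A$ immaterial. If $\gamma\in A\setminus A_n(x)$ and $|s_\gamma|\le t_n/4$, then $|x_\gamma+s_\gamma|\le t_n/2$ and $\varphi_n(x_\gamma+s_\gamma)=0$. The variable $s_\gamma$ then occurs only in $\eta_n(s_\gamma)$ and integrates to $1$. Hence $F_n^A(x)$ has the same value for all finite $A\supset A_n(x)$; we call it $F_n(x)$.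

\begin{lemma}\label{lem:F}
Each $F_n:H\to Y$ is $C^\infty$, $\operatorname{Lip}(F_n)\le L$, and
\begin{equation}\label{eq:Ferr}
\|F_n(x)-f(x)\|\le3L\Big(\sum_\gamma\min\big(x_\gamma^2,t_n^2/4\big)\Big)^{1/2}\qquad(x\in H).
\end{equation}
\end{lemma}

\begin{proof}
\emph{Smoothness.} Fix $a\in H$ and let $A=\{\gamma:|a_\gamma|>t_n/8\}$. If $|x-a|<t_n/8$ and $|x_\gamma|>t_n/4$, then $|a_\gamma|>t_n/8$; so $A_n(x)\subset A$. On the ball $B(a,t_n/8)$ the substitution $u_\gamma=x_\gamma+s_\gamma$ gives
\[
F_n(x)=\int_{\mathbb R^A}f\Big(\sum_{\gamma\in A}\varphi_n(u_\gamma)e_\gamma\Big)\prod_{\gamma\in A}\eta_n(u_\gamma-x_\gamma)\,du .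
\]
This is a convolution on $\mathbb R^A$ composed with the bounded linear map $x\mapsto(x_\gamma)_{\gamma\in A}$, hence $C^\infty$.

\emph{Lipschitz constant.} Given $x,y$, compute both values with $A=A_n(x)\cup A_n(y)$. For each $s$ the two arguments of $f$ differ by a vector whose $\gamma$-th coordinate has modulus at most $|x_\gamma-y_\gamma|$. So the values of $f$ differ by at most $L|x-y|$, and the weight has integral $1$.

\emph{Error.} Take $A=A_n(x)$ and $|s_\gamma|\le t_n/4$, and let $z=\sum_{\gamma\in A}\varphi_n(x_\gamma+s_\gamma)e_\gamma$. For $\gamma\in A$ we have $|z_\gamma-x_\gamma|\le t_n/2+t_n/4$, so $|z_\gamma-x_\gamma|^2\le9\,t_n^2/16\le9\min(x_\gamma^2,t_n^2/4)$ because $|x_\gamma|>t_n/4$. For $\gamma\notin A$ we have $|z_\gamma-x_\gamma|^2=x_\gamma^2=\min(x_\gamma^2,t_n^2/4)$. Summing over $\gamma$ bounds $|z-x|$, and $\|f(z)-f(x)\|\le L|z-x|$; now integrate.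
\end{proof}

\begin{remark}\label{rem:c0}
In $c_0(\Gamma)$ with the supremum norm one scale is enough. The sets $A_n(x)$ are still finite, the first two parts of the proof hold word for word, and every coordinate moves by at most $\frac34t_n$, so $\|F_n-f\|\le\frac34Lt_n$ everywhere. In $\ell_2(\Gamma)$ with $\Gamma$ infinite, many small coordinates can carry a large norm. If $f(x)=|x|$ and $x$ has $k$ coordinates equal to $t_n/4$ and the rest $0$, then $F_n(x)=f(0)=0$ while $f(x)=\sqrt k\,t_n/4$. So $F_n-f$ is unbounded for every $n$, and the scale must depend on the point.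
\end{remark}

\subsection*{The functions $R_n$}
To select the scale smoothly we need a smooth version of the sum in \eqref{eq:Ferr}. Let $\kappa:\mathbb R\to[0,1]$ be even, $C^\infty$, nonincreasing on $[0,\infty)$, with $\kappa=1$ on $[-\frac12,\frac12]$ and $\kappa(u)=0$ for $|u|\ge1$. We truncate the derivative of $s^2$:
\[
\rho_n(s)=\int_0^s2v\,\kappa(v/t_n)\,dv,\qquad R_n(x)=\sum_\gamma\rho_n(x_\gamma).
\]
Each $\rho_n$ is $C^\infty$, even because the integrand is odd, and nondecreasing in $|s|$. It equals $s^2$ for $|s|\le t_n/2$ and is constant for $|s|\ge t_n$. Together with $\kappa\le1$ this gives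
\begin{equation}\label{eq:rho}
\min(s^2,t_n^2/4)\le\rho_n(s)\le\min(s^2,t_n^2).
\end{equation}
The monotonicity of $\kappa$ has two consequences. First, $\kappa(v/t_n)\le\kappa(v/t_{n-1})$, so $\rho_n\le\rho_{n-1}$. Second, $\kappa(v/t_n)\ge\kappa(s/t_n)$ for $|v|\le|s|$, so $\rho_n(s)\ge s^2\kappa(s/t_n)$, and therefore
\begin{equation}\label{eq:rhoprime}
\rho_n'(s)^2=4s^2\kappa(s/t_n)^2\le4s^2\kappa(s/t_n)\le4\rho_n(s).
\end{equation}

\begin{lemma}\label{lem:R}
Each $R_n$ is $C^\infty$ on $H$ with $\nabla R_n(x)=(\rho_n'(x_\gamma))_\gamma$. For every $x$ the sequence $R_n(x)$ is nonincreasing with limit $0$, and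
\begin{equation}\label{eq:match}
|\nabla R_n(x)|\le2\sqrt{R_n(x)},\qquad\|F_n(x)-f(x)\|\le3L\sqrt{R_n(x)} .
\end{equation}
\end{lemma}

\begin{proof}
The function $\sigma_n(s)=s^2-\rho_n(s)$ is $C^\infty$ and vanishes for $|s|\le t_n/2$. Fix $a\in H$ and let $A$ be the finite set $\{\gamma:|a_\gamma|\ge t_n/4\}$. For $|x-a|<t_n/4$ and $\gamma\notin A$ we have $|x_\gamma|<t_n/2$, so on this ball
\[
R_n(x)=|x|^2-\sum_{\gamma\in A}\sigma_n(x_\gamma),
\]
which is $C^\infty$. The $\gamma$-th coordinate of the gradient is $2x_\gamma-\sigma_n'(x_\gamma)=\rho_n'(x_\gamma)$ for $\gamma\in A$, and $2x_\gamma=\rho_n'(x_\gamma)$ for $\gamma\notin A$. The sequence $R_n(x)$ is nonincreasing since $\rho_n\le\rho_{n-1}$. It tends to $0$ by dominated convergence, since $\rho_n(x_\gamma)\le x_\gamma^2$ and $\rho_n(x_\gamma)\le t_n^2\to0$ by \eqref{eq:rho}. The first bound in \eqref{eq:match} is \eqref{eq:rhoprime} summed over $\gamma$, and the second follows from \eqref{eq:Ferr} and \eqref{eq:rho}.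
\end{proof}

The proof uses the Hilbert norm through the smoothness of $|x|^2$: infinitely many coordinates contribute to $R_n$ near any point, and they contribute the square of the norm. The two bounds in \eqref{eq:match} say that $\sqrt{R_n}$ behaves like a distance function: its gradient has norm at most $1$ where $R_n>0$, and it controls the error of $F_n$.

\section{Gluing the scales}\label{sec:glue}

Let $\varepsilon>0$ and fix $r>0$ with $3Lr<\varepsilon$. By \eqref{eq:match}, $F_n(x)$ is accurate enough as soon as $R_n(x)<r^2$, and at each point this happens from some index on. Fix once and for all a nondecreasing $C^\infty$ function $\Theta:\mathbb R\to[0,1]$ with $\Theta=0$ on $(-\infty,\frac14]$ and $\Theta=1$ on $[1,\infty)$, and let $K_1=\sup|\Theta'|$, $K_2=\sup|\Theta''|$. The function $\theta(R)=\Theta(R/r^2)$ satisfies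
\begin{equation}\label{eq:theta}
|\theta'|\le K_1/r^2,\qquad|\theta''|\le K_2/r^4,\qquad\theta'=0\ \text{on }[r^2,\infty).
\end{equation}
Put $\theta_{-1}=1$ and $\theta_n=\theta\circ R_n$ for $n\ge0$. The value $\theta_n(x)=1$ holds when scale $n$ is too coarse at $x$, and $\theta_n(x)$ decreases to $0$ as $n$ grows. We give scale $n$ the weight that is lost at step $n$:
\[
w_n=\theta_{n-1}-\theta_n\quad(n\ge0),\qquad g=\sum_{n\ge0}w_nF_n .
\]

\begin{lemma}\label{lem:w}
The family $(w_n)$ is locally finite, $w_n\ge0$ and $\sum_nw_n=1$. The map $g$ is $C^\infty$ and $\|g-f\|\le3Lr<\varepsilon$ on $H$.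
\end{lemma}

\begin{proof}
We have $w_n\ge0$ because $R_n\le R_{n-1}$ and $\theta$ is nondecreasing with values in $[0,1]$. Given $a\in H$, pick $N$ with $R_N(a)<r^2/4$. On the open set $\{R_N<r^2/4\}$ we have $R_n\le R_N<r^2/4$ and $\theta_n=0$ for all $n\ge N$. So $w_n=0$ there for $n>N$, and $\sum_nw_n=1-\theta_N=1$. One neighborhood serves all $n\ge N$ because $R_n$ is monotone in $n$. By Lemma~\ref{lem:glue}, $g$ is $C^\infty$. If $R_n(x)\ge r^2$, then $\theta_n(x)=1=\theta_{n-1}(x)$ and $w_n(x)=0$. Thus $w_n(x)\ne0$ implies $\|F_n(x)-f(x)\|\le3Lr$ by \eqref{eq:match}, and \eqref{eq:glue0} gives the estimate.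
\end{proof}

\subsection*{Two scales}
The reason why the cost of gluing does not depend on $\varepsilon$ is visible on the open set $\{R_1<r^2/4\}$. There $\theta_n=0$ for $n\ge1$, so $g=(1-\theta_0)F_0+\theta_0F_1$ and
\[
Dg\,v=(1-\theta_0)\,DF_0v+\theta_0\,DF_1v+\theta'(R_0)\langle\nabla R_0,v\rangle\,(F_1-F_0).
\]
For $|v|=1$ the first two terms together have norm at most $L$. The last term vanishes unless $R_0<r^2$, and then \eqref{eq:match} gives $|\nabla R_0|\le2r$ and $\|F_1-F_0\|\le3Lr+3Lr$. Its norm is at most
\[
\frac{K_1}{r^2}\cdot2r\cdot6Lr=12K_1L .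
\]
The weights have slope of order $1/r$, the pieces differ by order $Lr$, and $r$ cancels.

\subsection*{Many scales}
If only a bounded number of weights could change at any point, this computation would finish the proof. The next example shows that their number is unbounded, and it also shows what saves the estimate.

\begin{example}\label{ex:many}
Let $\Gamma$ be infinite, $N\ge6$, and $r^2=N/4$. Choose disjoint sets $B_0,\dots,B_{N-1}\subset\Gamma$ with $4^j$ elements in $B_j$. Let $x_\gamma=t_j/2$ for $\gamma\in B_j$ and $x_\gamma=0$ otherwise, and let $x^{(j)}$ be the restriction of $x$ to $B_j$, so that $|x^{(j)}|=\frac12$. For $j\ge n$ we have $t_j/2\le t_n/2$, hence $\rho_n(t_j/2)=t_j^2/4$ and $\rho_n'(t_j/2)=t_j$. For $j<n$ we have $t_j/2\ge t_n$, hence $\rho_n'(t_j/2)=0$ and $\rho_n(t_j/2)=b\,t_n^2$ with $b=\int_0^12u\kappa(u)\,du\le1$. Therefore, for $0\le n\le N$,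
\[
R_n(x)=\frac{N-n}4+b\sum_{j<n}4^{j-n}=\frac{N-n}4+\frac b3(1-4^{-n}),\qquad\nabla R_n(x)=2\sum_{j\ge n}x^{(j)} .
\]
Now $R_0(x)=r^2$ gives $w_0(x)=0$, and $R_N(x)<\frac13<r^2/4$ gives $w_n(x)=0$ for $n>N$. For $1\le n\le N$ we have $R_{n-1}(x)-R_n(x)=\frac14-b\,4^{-n}\le\frac14$, so $w_n(x)\le K_1/(4r^2)=K_1/N$. Since the weights sum to $1$, at least $N/K_1$ of them are nonzero at $x$.

The increments $\nabla R_{n-1}(x)-\nabla R_n(x)=2x^{(n-1)}$, $1\le n\le N$, are orthogonal unit vectors. The sum of their norms is $N=\sqrt N\cdot2r$. But for a unit vector $v$ the Cauchy--Schwarz inequality gives $\sum_n|\langle2x^{(n-1)},v\rangle|\le\sqrt N=2r$.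
\end{example}

So estimating the increments of $\nabla R_n$ in norm loses a factor $\sqrt N$, while testing them against one fixed direction loses nothing. Only a fixed direction occurs in \eqref{eq:glue1}. In general the increments are not orthogonal, but in each coordinate they all have the same sign, and this is enough.

\begin{lemma}\label{lem:incr}
For all $x,v\in H$ and $m\ge0$,
\[
\sum_{n>m}\big|\langle\nabla R_{n-1}(x)-\nabla R_n(x),v\rangle\big|\le|\nabla R_m(x)|\,|v| .
\]
\end{lemma}

\begin{proof}
For $s\in\mathbb R$ we have $\rho_{n-1}'(s)-\rho_n'(s)=2s\,\big(\kappa(s/t_{n-1})-\kappa(s/t_n)\big)$, and the bracket is nonnegative because $\kappa$ is even and nonincreasing on $[0,\infty)$. The brackets telescope: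
\[
\sum_{n>m}|\rho_{n-1}'(s)-\rho_n'(s)|\le2|s|\,\kappa(s/t_m)=|\rho_m'(s)| .
\]
Interchanging two sums of nonnegative terms, the left side of the lemma is at most
\[
\sum_\gamma|v_\gamma|\sum_{n>m}|\rho_{n-1}'(x_\gamma)-\rho_n'(x_\gamma)|\le\sum_\gamma|v_\gamma|\,|\rho_m'(x_\gamma)|\le|v|\,|\nabla R_m(x)| .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:w} it remains to bound $Dg$. Fix $x\in H$ and a unit vector $v$; all functions are evaluated at $x$. In \eqref{eq:glue1} with $y=f(x)$ the first sum has norm at most $L$ by Lemma~\ref{lem:F}. For the second sum let $m$ be the least index with $R_m<r^2$. For $n<m$ we have $R_n\ge r^2$, so $\nabla\theta_n=\theta'(R_n)\nabla R_n=0$ by \eqref{eq:theta}; also $\nabla\theta_{-1}=0$. Hence $\nabla w_n=0$ for $n<m$: the coarse scales, whose error is not controlled, cost nothing. Further $\nabla w_m=-\theta'(R_m)\nabla R_m$, and for $n>m$ we separate the change of the gradient from the change of the scalar factor: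
\[
\nabla w_n=\theta'(R_{n-1})\big(\nabla R_{n-1}-\nabla R_n\big)+\big(\theta'(R_{n-1})-\theta'(R_n)\big)\nabla R_n .
\]
For $n\ge m$ we have $R_n\le R_m<r^2$, so $|\nabla R_n|\le2r$ and $\|F_n-f(x)\|\le3Lr$ by \eqref{eq:match}. The second sum in \eqref{eq:glue1} therefore has norm at most $3Lr(S_1+S_2+S_3)$, where, by \eqref{eq:theta} and Lemma~\ref{lem:incr},
\begin{align*}
S_1&=|\theta'(R_m)|\,|\nabla R_m|\le\frac{K_1}{r^2}\,2r=\frac{2K_1}r,\\
S_2&=\sum_{n>m}|\theta'(R_{n-1})|\,\big|\langle\nabla R_{n-1}-\nabla R_n,v\rangle\big|\le\frac{K_1}{r^2}\,|\nabla R_m|\le\frac{2K_1}r,\\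
S_3&=\sum_{n>m}|\theta'(R_{n-1})-\theta'(R_n)|\,|\nabla R_n|\le\frac{K_2}{r^4}\,2r\sum_{n>m}(R_{n-1}-R_n)\le\frac{2K_2}{r^3}R_m\le\frac{2K_2}r .
\end{align*}
In $S_3$ the mean value theorem is applied to $\theta'$, and the differences $R_{n-1}-R_n\ge0$ telescope. Altogether $\|Dg(x)\|\le L(1+12K_1+6K_2)$ for every $x$. By the mean value inequality $\operatorname{Lip}(g)\le C_0L$ with $C_0=1+12K_1+6K_2$, which depends only on the fixed function $\Theta$.
\end{proof}

\section{Variable error and smooth separation}\label{sec:variable}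

From here on $C_0$ is the constant of Theorem~\ref{thm:A}. We first allow the error to depend on the point. The plan is to use an approximation of accuracy about $2^{-k}$ where the permitted error is about $2^{-k}$. To keep the cost of gluing small, the $k$-th weight needs a gradient bound valid on all of $H$. Theorem~\ref{thm:A} supplies such weights, once the error function has been replaced by a Lipschitz minorant.

\begin{lemma}\label{lem:var}
Let $f:H\to Y$ be $L$-Lipschitz, $\varepsilon:H\to(0,\infty)$ continuous, and $\tau>0$. There is a $C^\infty$ map $g:H\to Y$ with $\|f(x)-g(x)\|<\varepsilon(x)$ for all $x$ and $\operatorname{Lip}(g)\le C_0L+\tau$.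
\end{lemma}

\begin{proof}
Let $\mu(x)=\min\{1,\inf_y(\varepsilon(y)+|x-y|)\}$. As an infimum of nonnegative $1$-Lipschitz functions, $\mu$ is $1$-Lipschitz, and $\mu\le\min(1,\varepsilon)$. It is positive: if $\varepsilon\ge\varepsilon(x)/2$ on $B(x,\delta)$, then the infimum is at least $\min(\varepsilon(x)/2,\delta)$.

\emph{Weights.} By Theorem~\ref{thm:A} there are $C^\infty$ functions $a_k:H\to\mathbb R$, $k\ge1$, with $|a_k-\mu|<0.1\cdot2^{-k}$ and $\operatorname{Lip}(a_k)\le C_0$. Let $\xi:\mathbb R\to[0,1]$ be $C^\infty$ and nondecreasing with $\xi=0$ on $(-\infty,1]$, $\xi=1$ on $[\frac32,\infty)$ and $\xi'\le3$; for instance, convolve the piecewise linear function rising from $0$ at $1.05$ to $1$ at $1.45$ with a kernel supported in $[-0.05,0.05]$. Put $\xi_0=0$, $\xi_k=\xi(2^ka_k)$ and $u_k=\xi_k-\xi_{k-1}$ for $k\ge1$. The accuracy of $a_k$ gives, for $k\ge1$,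
\begin{equation}\label{eq:xi}
\xi_k=0\ \text{on }\{\mu<0.9\cdot2^{-k}\},\qquad\xi_k=1\ \text{on }\{\mu>1.6\cdot2^{-k}\},
\end{equation}
and both sets are open. We draw four consequences.
\begin{itemize}
\item[(a)] $u_k\ge0$. If $k\ge2$ and $\xi_{k-1}(x)\ne0$, then $\mu(x)\ge1.8\cdot2^{-k}$, so $\xi_k(x)=1$.
\item[(b)] $(u_k)$ is locally finite and $\sum_ku_k=1$. Given $x$, pick $k$ with $\mu(x)>1.6\cdot2^{-k}$. On $\{\mu>1.6\cdot2^{-k}\}$ we have $\xi_l=1$ for all $l\ge k$, so $u_l=0$ for $l>k$ and $\sum_lu_l=\xi_k=1$.
\item[(c)] If $x\in\operatorname{supp}u_k$, then $0.9\cdot2^{-k}\le\mu(x)\le3.2\cdot2^{-k}$. On $\{\mu<0.9\cdot2^{-k}\}$ we have $0\le\xi_{k-1}\le\xi_k=0$. For $k\ge2$, on $\{\mu>3.2\cdot2^{-k}\}$ we have $\xi_{k-1}=\xi_k=1$; for $k=1$ this set is empty, since $\mu\le1$. As $3.2/0.9<4$, a point $x$ lies in at most two supports.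
\item[(d)] $|\nabla u_k|\le3C_0(2^k+2^{k-1})\le5C_02^k$, by the chain rule.
\end{itemize}

\emph{Pieces.} Let $\beta=\min\{\frac12,\tau/(10C_0)\}$. By Theorem~\ref{thm:A} there are $C^\infty$ maps $g_k$ with $\|g_k-f\|<\beta2^{-k}$ and $\operatorname{Lip}(g_k)\le C_0L$. Let $g=\sum_ku_kg_k$. By \eqref{eq:glue0} and (c), $\|g(x)-f(x)\|\le\beta\mu(x)/0.9<\mu(x)\le\varepsilon(x)$. By \eqref{eq:glue1}, (c) and (d), $\|Dg(x)\|\le C_0L+2\cdot5C_0\beta\le C_0L+\tau$.
\end{proof}

Smooth partitions of unity on a manifold will be built from the following separation property. The function $d_A-d_B$ has opposite signs on $A$ and $B$, but its modulus need not be bounded below there; dividing by $d_A+d_B$ creates a uniform margin.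

\begin{lemma}\label{lem:sep}
If $A,B\subset H$ are disjoint and closed, there is a $C^\infty$ function $\chi:H\to[0,1]$ with $\chi=1$ on $A$ and $\chi=0$ on $B$.
\end{lemma}

\begin{proof}
If $A$ or $B$ is empty, a constant will do. Otherwise let $d_A,d_B$ be the distance functions, which are $1$-Lipschitz. The sum $d_A+d_B$ is positive because the sets are closed and disjoint. By Lemma~\ref{lem:var} there are $C^\infty$ functions $a,b$ with
\[
|a-(d_A-d_B)|<\tfrac12(d_A+d_B),\qquad|b-(d_A+d_B)|<\tfrac12(d_A+d_B).
\]
Then $b>0$ on $H$. On $A$ we have $a<-\frac12d_B$ and $b<\frac32d_B$, so $a/b<-\frac13$. On $B$ we have $a>\frac12d_A$ and $b<\frac32d_A$, so $a/b>\frac13$. Compose $a/b$ with a $C^\infty$ function $\mathbb R\to[0,1]$ equal to $1$ on $(-\infty,-\frac13]$ and to $0$ on $[\frac13,\infty)$.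
\end{proof}

\section{Fine approximation on Riemannian manifolds}\label{sec:manifold}

Theorem~\ref{thm:A} says nothing about $Dg-Df$, and it loses the factor $C_0$. The remedy is to apply it to the difference between $f$ and its affine approximation at a point $p$. When $f$ is $C^1$, this difference has a small Lipschitz constant near $p$, and $C_0$ times a small number is small. This is where the $C^1$ hypothesis is used. It cannot be replaced by Lipschitz continuity in this step: on $\mathbb R$, the function $|x|-ax$ has slopes $1-a$ and $-1-a$ near $0$, one of which has modulus at least $1$.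

Choosing an orthonormal basis, we identify the model space of $M$ isometrically with $H=\ell_2(\Gamma)$ for some $\Gamma$. In a chart $\Phi:W\to H$ the metric is given by a $C^\infty$ map $G$ from $\Phi(W)$ to the bounded self-adjoint operators on $H$:
\[
|v|_q^2=\langle G(z)u,u\rangle\qquad\text{for }v\in T_qM,\ z=\Phi(q),\ u=D\Phi(q)v .
\]
Since $|\cdot|_q$ induces the topology of $T_qM$, it corresponds to a norm equivalent to $|\cdot|$, so $G(z)$ is positive and invertible. We note two consequences.
\begin{itemize}
\item[(M1)] \emph{For each $p\in M$ there is a chart $\Phi_p:W_p\to H$ with $\Phi_p(p)=0$ such that $\|D\Phi_p(q)\|_q\le2$ for $q$ near $p$.} Take any chart $\Phi$ with $\Phi(p)=0$ and let $\Phi_p=G(0)^{1/2}\circ\Phi$. In the new chart $G(0)=I$. Where $\|G(z)-I\|\le\frac34$ we have $|v|_q^2\ge\frac14|u|^2$.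
\item[(M2)] \emph{If $\psi:M\to\mathbb R$ is $C^1$, then $q\mapsto\|D\psi(q)\|_q$ is continuous.} With $a(z)=\nabla(\psi\circ\Phi^{-1})(z)$, the substitution $w=G(z)^{1/2}u$ gives $\|D\psi(q)\|_q=\sup_{u\ne0}\langle a,u\rangle/\langle Gu,u\rangle^{1/2}=\langle G(z)^{-1}a(z),a(z)\rangle^{1/2}$, and inversion of operators is continuous.
\end{itemize}
Since $M$ is metrizable, it is normal, and it is paracompact by A.~H.~Stone's theorem. We use two standard facts. In a paracompact space every open cover $\{U_i\}$ admits a locally finite open cover $\{V_i\}$ with the same index set and $V_i\subset U_i$. In a normal space every locally finite open cover $\{V_i\}$ admits an open cover $\{V_i'\}$ with $\overline{V_i'}\subset V_i$. Some of these sets may be empty.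

\begin{proof}[Proof of Theorem~\ref{thm:B}]
\emph{Charts.} Let $c=1/(48C_0)$. For $p\in M$ take $\Phi_p$ as in (M1) and put $\hat f_p=f\circ\Phi_p^{-1}$. By (M1) and the continuity of $\varepsilon$ and $D\hat f_p$ there is $\varrho_p>0$ such that the closed ball $\bar B_p=\bar B(0,\varrho_p)$ lies in $\Phi_p(W_p)$ and, for $z=\Phi_p(q)\in\bar B_p$,
\begin{equation}\label{eq:chart}
\|D\Phi_p(q)\|_q\le2,\qquad\varepsilon(q)>\tfrac12\varepsilon(p),\qquad\|D\hat f_p(z)-D\hat f_p(0)\|\le c\,\varepsilon(p).
\end{equation}
Let $U_p=\Phi_p^{-1}(B(0,\varrho_p))$.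

\emph{Partition of unity.} Refining $\{U_p\}$ and shrinking twice, we obtain locally finite open covers $\{V_p'\}$ and $\{V_p''\}$ of $M$ with $\overline{V_p''}\subset V_p'$ and $\overline{V_p'}\subset U_p$. The set $\Phi_p(\overline{V_p''})$ is relatively closed in $\Phi_p(W_p)$, say equal to $C\cap\Phi_p(W_p)$ with $C$ closed in $H$. It is contained in $\bar B_p\subset\Phi_p(W_p)$, so it equals $C\cap\bar B_p$ and is closed in $H$. The set $\Phi_p(V_p')$ is open in $H$ and contains it. Lemma~\ref{lem:sep} gives a $C^\infty$ function $\chi:H\to[0,1]$ equal to $1$ on $\Phi_p(\overline{V_p''})$ and to $0$ off $\Phi_p(V_p')$. Let $\chi_p=\chi\circ\Phi_p$ on $U_p$ and $\chi_p=0$ elsewhere. Then $\chi_p$ vanishes off $V_p'$. It is $C^\infty$ on $U_p$ and zero on the open set $M\setminus\overline{V_p'}$, and these two sets cover $M$; so $\chi_p$ is $C^\infty$. The family $(\chi_p)$ is locally finite, and $\sum_{p'}\chi_{p'}\ge1$ because $\{V_p''\}$ covers $M$. The functions $\psi_p=\chi_p/\sum_{p'}\chi_{p'}$ form a locally finite $C^\infty$ partition of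 unity with $\operatorname{supp}\psi_p\subset\overline{V_p'}\subset U_p$.

\emph{Local approximation.} We have no bound on the derivatives of the $\psi_p$, so we let the permitted error absorb them; this is what Lemma~\ref{lem:var} is for. The function $\Lambda(q)=1+\sum_p\|D\psi_p(q)\|_q$ is locally a finite sum, hence continuous by (M2), and $\delta=\varepsilon/(4\Lambda)$ is continuous and positive. Fix $p$. Let $\ell_p(z)=\hat f_p(0)+D\hat f_p(0)z$, and let $\pi$ be the nearest-point map of $H$ onto $\bar B_p$. As the nearest-point map onto a closed convex subset of a Hilbert space, $\pi$ is $1$-Lipschitz; it extends data from the ball to $H$. By \eqref{eq:chart} and the mean value inequality, $\hat f_p-\ell_p$ is $c\,\varepsilon(p)$-Lipschitz on $\bar B_p$. So $E_p=(\hat f_p-\ell_p)\circ\pi$ is $c\,\varepsilon(p)$-Lipschitz on $H$, and $\delta\circ\Phi_p^{-1}\circ\pi$ is continuous and positive on $H$. Lemma~\ref{lem:var} with $\tau=C_0c\,\varepsilon(p)$ gives a $C^\infty$ map $\tilde E_p:H\to Y$ with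
\[
\|\tilde E_p-E_p\|<\delta\circ\Phi_p^{-1}\circ\pi,\qquad\operatorname{Lip}(\tilde E_p)\le2C_0c\,\varepsilon(p).
\]
Put $g_p=(\ell_p+\tilde E_p)\circ\Phi_p$ on $U_p$. On $B(0,\varrho_p)$ the map $\pi$ is the identity, so $g_p-f=(\tilde E_p-E_p)\circ\Phi_p$ on $U_p$, with $E_p=\hat f_p-\ell_p$ of class $C^1$ on the open ball. Hence $\|g_p-f\|<\delta$ on $U_p$, and by the chain rule and \eqref{eq:chart}, for $q\in U_p$,
\[
\|Dg_p(q)-Df(q)\|_q\le2\,(2C_0c+c)\,\varepsilon(p)\le6C_0c\,\varepsilon(p)\le12C_0c\,\varepsilon(q)=\tfrac14\varepsilon(q).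
\]

\emph{Gluing.} Let $g=\sum_p\psi_pg_p$, which is $C^\infty$ by Lemma~\ref{lem:glue}. By \eqref{eq:glue0}, $\|g-f\|\le\delta<\varepsilon$. Subtracting $Df(q)=\sum_p\psi_p(q)Df(q)$ from \eqref{eq:glue1} with $y=f(q)$,
\begin{align*}
\|Dg(q)-Df(q)\|_q&\le\sum_p\psi_p(q)\|Dg_p(q)-Df(q)\|_q+\sum_p\|D\psi_p(q)\|_q\,\|g_p(q)-f(q)\|\\
&\le\tfrac14\varepsilon(q)+\Lambda(q)\delta(q)=\tfrac12\varepsilon(q)<\varepsilon(q).\qedhere
\end{align*}
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:C}]
By result (i) there is a $C^1$ function $g_1$ with $|f-g_1|<\varepsilon/2$ and $\operatorname{Lip}(g_1)\le\operatorname{Lip}(f)+r/2$. Given $v\in T_qM$, take a $C^1$ curve $\alpha$ with $\alpha(0)=q$ and $\alpha'(0)=v$. For small $t>0$,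
\[
|g_1(\alpha(t))-g_1(q)|\le\operatorname{Lip}(g_1)\,d(\alpha(t),q)\le\operatorname{Lip}(g_1)\int_0^t|\alpha'(s)|_{\alpha(s)}\,ds .
\]
Dividing by $t$ and letting $t\to0$ gives $|Dg_1(q)v|\le\operatorname{Lip}(g_1)|v|_q$. Theorem~\ref{thm:B} with the constant error $\min(\varepsilon/2,r/2)$ yields a $C^\infty$ function $g$ with $|g-g_1|<\varepsilon/2$ and $\|Dg(q)\|_q\le\operatorname{Lip}(f)+r$ for all $q$. Then $|f-g|<\varepsilon$. For a piecewise $C^1$ path $\alpha$ from $p$ to $q$, integrating $(g\circ\alpha)'$ bounds $|g(q)-g(p)|$ by $\operatorname{Lip}(f)+r$ times the length of $\alpha$. The infimum over $\alpha$ gives $\operatorname{Lip}(g)\le\operatorname{Lip}(f)+r$.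
\end{proof}

\section{The constant one}\label{sec:one}

Let $f:H\to\mathbb R$ be Lipschitz, $L=\operatorname{Lip}(f)$, and $\varepsilon>0$. If $L=0$, take $g=f$; so let $L>0$. To apply Theorem~\ref{thm:B} without exceeding $L$, we need a $C^1$ approximation whose gradient has norm strictly less than $L$ at every point. Step~1 produces a $C^1$ approximation with the same Lipschitz constant. It uses infima and suprema, and it is the only place where $f$ must be real-valued. Step~2 creates the room.

\begin{proof}[Proof of Theorem~\ref{thm:D}]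
\emph{Step 1 (Lasry--Lions regularization): there is a $C^1$ function $h$ with $\operatorname{Lip}(h)\le L$ and $|h-f|<\varepsilon/3$.} Let $\lambda>0$ with $L^2\lambda/2<\varepsilon/3$ and set
\[
f_\lambda(x)=\inf_y\Big(f(y)+\frac{|x-y|^2}{2\lambda}\Big),\qquad h(x)=\sup_y\Big(f_\lambda(y)-\frac{|x-y|^2}\lambda\Big).
\]
Write $y=x-z$. Then $f_\lambda(x)=\inf_z\big(f(x-z)+|z|^2/(2\lambda)\big)$ is an infimum of $L$-Lipschitz functions of $x$. The choice $z=0$ and the inequality $-Lt+t^2/(2\lambda)\ge-L^2\lambda/2$ give $f-L^2\lambda/2\le f_\lambda\le f$. So $f_\lambda$ is finite and $L$-Lipschitz. Next, $h(x)=\sup_z\big(f_\lambda(x-z)-|z|^2/\lambda\big)$ is a supremum of $L$-Lipschitz functions, and $z=0$ together with $Lt-t^2/\lambda\le L^2\lambda/4$ gives $f_\lambda\le h\le f_\lambda+L^2\lambda/4$. Hence $\operatorname{Lip}(h)\le L$ and $|h-f|\le L^2\lambda/2<\varepsilon/3$.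

Differentiability comes from squeezing $h$ between two paraboloids at each point. Let $C=1/\lambda$. Expanding the square,
\[
h(x)+C|x|^2=\sup_y\big(f_\lambda(y)-C|y|^2+2C\langle x,y\rangle\big)
\]
is a supremum of affine functions of $x$, hence convex. In the same way
\[
-k(y):=f_\lambda(y)-\tfrac C2|y|^2=\inf_w\big(f(w)+\tfrac C2|w|^2-C\langle y,w\rangle\big)
\]
is concave. Since $|y|^2-2|x-y|^2-2|x|^2=-4|x|^2+4\langle x,y\rangle-|y|^2=-|2x-y|^2$, we have
\[
J(x,y):=f_\lambda(y)-C|x-y|^2-C|x|^2=-k(y)-\tfrac C2|2x-y|^2,
\]
which is concave in the pair $(x,y)$. The function $h(x)-C|x|^2=\sup_yJ(x,y)$ is then concave: for $0\le t\le1$, its value at $tx+(1-t)x'$ is at least $J\big(tx+(1-t)x',ty+(1-t)y'\big)\ge tJ(x,y)+(1-t)J(x',y')$ for all $y,y'$.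

A continuous convex function $u$ on $H$ has at each $x$ a supporting affine function: by the Hahn--Banach theorem there is $a\in H$ with $u(x+v)\ge u(x)+\langle a,v\rangle$ for all $v$. Apply this to $h+C|\cdot|^2$ and to $C|\cdot|^2-h$, and expand $|x+v|^2=|x|^2+2\langle x,v\rangle+|v|^2$. We obtain $p_-,p_+\in H$ with
\begin{equation}\label{eq:parab}
h(x)+\langle p_-,v\rangle-C|v|^2\le h(x+v)\le h(x)+\langle p_+,v\rangle+C|v|^2\qquad(v\in H).
\end{equation}
Thus $\langle p_--p_+,v\rangle\le2C|v|^2$ for all $v$; taking $v=t(p_--p_+)$ with $t\downarrow0$ gives $p_-=p_+$. So $h$ is differentiable at $x$ and \eqref{eq:parab} holds with $p_\pm=\nabla h(x)$. For continuity of the gradient let $z=x+w$ with $w\ne0$. The lower bound at $z$ and then at $x$, and the upper bound at $x$, give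
\[
h(x)+\langle\nabla h(x),w\rangle-C|w|^2+\langle\nabla h(z),v\rangle-C|v|^2\le h(z+v)\le h(x)+\langle\nabla h(x),w+v\rangle+C|w+v|^2,
\]
that is, $\langle\nabla h(z)-\nabla h(x),v\rangle\le C(|v|^2+|w|^2+|w+v|^2)$. For $v$ of norm $|w|$ in the direction of $\nabla h(z)-\nabla h(x)$ the right side is at most $6C|w|^2$, so $|\nabla h(z)-\nabla h(x)|\le6C|w|$. Hence $\nabla h$ is Lipschitz and $h$ is $C^1$.

\emph{Step 2: a pointwise gain.} Replacing $h$ by $(1-\beta)h$ lowers the Lipschitz constant but, for unbounded $h$, causes an unbounded error. By the last assertion of the theorem no uniform gain is possible, so the gain has to decay at infinity. We compose $h$ with a map that contracts strictly at each point and moves points by a bounded amount. Let $0<\beta<1$ with $L\beta<\varepsilon/3$ and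
\[
T(x)=x-\beta x\,(1+|x|^2)^{-1/2}.
\]
Then $T$ is $C^\infty$, $|T(x)-x|<\beta$, and
\[
DT(x)v=\big(1-\beta(1+|x|^2)^{-1/2}\big)v+\beta(1+|x|^2)^{-3/2}\langle x,v\rangle x .
\]
On $x^\perp$ this operator is multiplication by $1-\beta(1+|x|^2)^{-1/2}$. On the span of $x$ it is multiplication by
\[
1-\beta(1+|x|^2)^{-1/2}+\beta|x|^2(1+|x|^2)^{-3/2}=1-\omega(x),\qquad\omega(x)=\beta(1+|x|^2)^{-3/2}.
\]
Both factors lie in $(0,1-\omega(x)]$ and the two subspaces are orthogonal, so $\|DT(x)\|\le1-\omega(x)$. The function $h_1=h\circ T$ is $C^1$, $|h_1-h|\le L\beta<\varepsilon/3$, and $|\nabla h_1(x)|\le L(1-\omega(x))$.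

\emph{Step 3.} Regard $H$ as a Riemannian manifold with its constant metric and apply Theorem~\ref{thm:B} to $h_1$ with the continuous positive error $\min(\varepsilon/3,L\omega(x))$. The resulting $C^\infty$ function $g$ satisfies $|g-f|\le|g-h_1|+|h_1-h|+|h-f|<\varepsilon$ and $|\nabla g(x)|\le L(1-\omega(x))+L\omega(x)=L$ for all $x$. By the mean value inequality $\operatorname{Lip}(g)\le L$. The sharpness of the constant was shown in Section~\ref{sec:intro}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{UCM}
\emph{Universidad Complutense de Madrid, Facultad de Ciencias Matem\'aticas, Departamento de An\'alisis Matem\'atico},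
\texttt{https://core.ac.uk/download/580432107.pdf}.

\end{thebibliography}
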